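# The center of a maximal group in $K(\beta\mathbb N)$

## 1. Limits of $n\theta$ and $n^2\alpha$ along ultrafilters

Write $\mathbb T=\mathbb R/\mathbb Z$, and let $\|t\|$ be the distance from $t\in\mathbb T$ to $0$. For a real number $t$, $\|t\|$ means the same for its class mod $1$. We begin with a computation about the sequence $n^2\alpha$ in $\mathbb T$. It needs only ultrafilter limits.

The points of $\beta\mathbb N$ are the ultrafilters on $\mathbb N=\{1,2,\dots\}$, and $n\in\mathbb N$ is identified with the principal ultrafilter at $n$. If $(x_n)$ is a sequence in a compact Hausdorff space $X$ and $p\in\beta\mathbb N$, then $p\text{-}\lim_n x_n$ is the unique $x\in X$ such that $\{n:x_n\in U\}\in p$ for every neighborhood $U$ of $x$. The map $p\mapsto p\text{-}\lim_n x_n$ is the continuous extension of $n\mapsto x_n$ to $\beta\mathbb N$, and continuous maps commute with $p$-limits. Addition on $\beta\mathbb N$ is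
$$p+r=p\text{-}\lim_n\ r\text{-}\lim_m\,(n+m).$$
It is associative. For fixed $r$ the map $\rho_r(x)=x+r$ is continuous, and for fixed $n\in\mathbb N$ the map $x\mapsto n+x$ is continuous. Applying the continuous extension of $k\mapsto x_k$ to the definition of $p+r$ gives
$$(p+r)\text{-}\lim_k x_k=p\text{-}\lim_n\ r\text{-}\lim_m\ x_{n+m}. \tag{1}$$

For $\theta\in\mathbb T$ put $A_\theta(p)=p\text{-}\lim_n n\theta$. By (1) and $(n+m)\theta=n\theta+m\theta$,
$$A_\theta(p+r)=A_\theta(p)+A_\theta(r). \tag{2}$$
So $A_\theta:\beta\mathbb N\to\mathbb T$ is a homomorphism. Its target is abelian, so it cannot detect whether two ultrafilters commute.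

Now fix an irrational $\alpha$ and put $B(p)=p\text{-}\lim_n n^2\alpha$. We have $(n+m)^2\alpha=n^2\alpha+2n(m\alpha)+m^2\alpha$. For fixed $n$ the $r$-limit over $m$ is $n^2\alpha+2nA_\alpha(r)+B(r)$. Taking the $p$-limit over $n$,
$$B(p+r)=B(p)+B(r)+2A_{A_\alpha(r)}(p). \tag{3}$$
The last term is not symmetric in $p$ and $r$. Exchanging the two and subtracting,
$$B(p+z)-B(z+p)=2A_{A_\alpha(z)}(p)-2A_{A_\alpha(p)}(z). \tag{4}$$

We want to use this inside a group. Here are the textbook facts about $\beta\mathbb N$ that we shall use. There is a smallest two-sided ideal $K(\beta\mathbb N)$. It is the union of all minimal left ideals, and also the union of all minimal right ideals. If $L$ is a minimal left ideal and $R$ is a minimal right ideal, then $L\cap R$ is a group, and $L\cap R=q+\beta\mathbb N+q$, where $q$ is the unique idempotent in $L\cap R$. These are the maximal groups in $K(\beta\mathbb N)$, and any two of them are isomorphic. For the rest of these notes,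

$$q\in K(\beta\mathbb N)\ \text{is an idempotent},\qquad L=\beta\mathbb N+q,\qquad G=q+\beta\mathbb N+q .$$

The point $q$ lies in some minimal left ideal; $\beta\mathbb N+q$ is a left ideal contained in it, so $L$ is that minimal left ideal. The identity of the group $G$ is $q$. For $x\in G$ we write $x^{-1}$ for the inverse of $x$ in $G$, although the operation is written $+$.

Choose $\beta$ such that $1,\alpha,\beta$ are linearly independent over $\mathbb Q$, for instance $\alpha=\sqrt2$ and $\beta=\sqrt3$. By Kronecker's theorem $\{(n\alpha,n\beta):n\ge1\}$ is dense in $\mathbb T^2$. The image of the compact space $\beta\mathbb N$ under $(A_\alpha,A_\beta)$ is closed and contains this dense set, so it is $\mathbb T^2$. By (2), $A_\theta(q)=2A_\theta(q)$, so $A_\theta(q)=0$, and hence $q+p+q\in G$ has the same values of $A_\alpha$ and $A_\beta$ as $p$. So we can pick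
$$z\in G\ \text{ with }\ A_\alpha(z)=\beta,\qquad g\in G\ \text{ with }\ A_\alpha(g)=0,\ A_\beta(g)=\tfrac14 .$$
Formula (4) with $p=g$ gives $B(g+z)-B(z+g)=2A_\beta(g)-2A_0(z)=\tfrac12$. Hence $z+g\ne g+z$: the group $G$ is not commutative, and $z$ is not in its center.

Which elements of $G$ escape this test? Consider the commutator
$$w=z+g+z^{-1}+g^{-1}\in G .$$
It is not $q$, because $z$ and $g$ do not commute. By (2), $A_\theta(w)=0$ for every $\theta\in\mathbb T$. Put $w$ in place of $z$ in (4): for every $\alpha$ and every $p\in G$, the first term is $2A_0(p)=0$ and the second is $2A_{A_\alpha(p)}(w)=0$. So the quadratic test sees no failure of commutation between $w$ and anything else. Is $w$ central, or is the test too weak? More generally, which elements of $G$ commute with all of $G$?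

## 2. Integer translates of $q$, and the three statements

Some central elements are visible at once. The semigroup $\beta\mathbb Z$ is defined like $\beta\mathbb N$ and contains it. Integers are central in $\beta\mathbb Z$, since $p+n=p\text{-}\lim_m(m+n)=p\text{-}\lim_m(n+m)=n+p$. For $n\in\mathbb Z$ the sum $n+q$ is computed in $\beta\mathbb Z$. No positive integer is idempotent, so $q\in\mathbb N^*=\beta\mathbb N\setminus\mathbb N$, and for such $q$ one has $\mathbb Z+q\subseteq\mathbb N^*$. We put
$$Z_q=\mathbb Z+q=\{n+q:n\in\mathbb Z\}.$$

**Lemma 1.**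
1. If $p\in L$, then $p+q=p$ and $q+p\in G$.
2. If $z\in G$, then $\rho_z$ maps $L$ homeomorphically onto $L$, with inverse $\rho_{z^{-1}}|_L$.
3. $Z_q$ is a subgroup of the center of $G$, we have $p+(n+q)=n+p$ for $p\in L$ and $n\in\mathbb Z$, and $n\mapsto n+q$ is an isomorphism $\mathbb Z\to Z_q$.

*Proof.* (1) If $p=x+q$, then $p+q=x+q+q=p$; hence $q+p=q+p+q\in G$.

(2) As $z=z+q$, we have $p+z=(p+z)+q\in L$. The map is continuous, and for $p\in L$ we have $p+z+z^{-1}=p+q=p$ and likewise $p+z^{-1}+z=p$.

(3) Since $n+q\in\beta\mathbb N$ and $q+(n+q)+q=n+q+q+q=n+q$, we have $n+q\in G$. For $p\in L$, $p+(n+q)=n+p+q=n+p$. For $x\in G$, $(n+q)+x=n+(q+x)=n+x=x+(n+q)$, so $n+q$ is central. Moreover $(n+q)+(m+q)=(n+m)+q$. If $n\ne0$, choose $k$ not dividing $n$. Reduction mod $k$ extends to a homomorphism $\beta\mathbb Z\to\mathbb Z/k$, which takes different values at $n+q$ and $q$; so $n+q\ne q$. $\square$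

The commutator $w$ of Section 1 is not in $Z_q$: if $w=n+q$, then $0=A_\alpha(w)=n\alpha$, so $n=0$ and $w=q$, which is false. So $w$ is a genuine test case.

The question, posed in a paper in Topology Proceedings 42 (2013), 107–119, whose authors state that they do not know the answer, is whether the center of $q+\beta\mathbb N+q$ equals $\mathbb Z+q$ for every idempotent $q\in K(\beta\mathbb N)$. The answer is yes.

**Theorem A.** For every idempotent $q\in K(\beta\mathbb N)$, the center of $G=q+\beta\mathbb N+q$ is exactly $Z_q=\mathbb Z+q$.

For the stronger statement, recall that if a group $Z$ is a subgroup of both $H_1$ and $H_2$, the amalgamated free product $H_1*_ZH_2$ is the group generated by $H_1$ and $H_2$ with the two copies of $Z$ identified and no further relations: pairs of homomorphisms $H_i\to\Gamma$ that agree on $Z$ extend uniquely to $H_1*_ZH_2$. For example, $Z*_Z(Z\times F)=Z\times F$. Let $\mathfrak c=2^{\aleph_0}$.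

**Theorem B.** Let $H$ be any countable subgroup of $G$ with $Z_q\subseteq H$. Then there is a free subgroup $F\le G$ of rank $2^{\mathfrak c}$ such that the subgroup generated by $H\cup F$ is, canonically, the amalgamated free product $H*_{Z_q}(Z_q\times F)$.

"Canonically" means that the homomorphism from the amalgamated product to $G$ induced by the inclusions is injective. The rank is the largest conceivable, since $|\beta\mathbb N|=2^{\mathfrak c}$.

**Corollary C.**
1. For every countable $C\subseteq G$ there is $g\in G$ commuting with no element of $C\setminus Z_q$.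
2. $G/Z_q$ has trivial center.
3. Every normal subgroup of $G$ not contained in $Z_q$ contains a free group of rank $2^{\mathfrak c}$. Hence $Z_q$ is the largest solvable, and the largest (discretely) amenable, normal subgroup of $G$.

The test of Section 1 fails for $w$ because the sequence $n^2\alpha$ was chosen without looking at $w$. The plan is to build, for each given $z\in G\setminus Z_q$, a dynamical system out of $z$ itself.

## 3. The minimal left ideal as a minimal system

**Definition.** A *system* $(X,S)$ is a nonempty compact Hausdorff space $X$ with a homeomorphism $S$. It is *minimal* if no closed $C$ with $\emptyset\ne C\subsetneq X$ satisfies $SC\subseteq C$. For $p\in\beta\mathbb N$ and $x\in X$ put $p\cdot x=p\text{-}\lim_nS^nx$.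

Example: the rotation $Sx=x+\alpha$ of $\mathbb T$ with $\alpha$ irrational is minimal, and $p\cdot x=x+A_\alpha(p)$.

Three facts follow directly. First, $p\mapsto p\cdot x$ is continuous, and by (1) and continuity of $S^n$,
$$(p+r)\cdot x=p\text{-}\lim_n S^n\big(r\text{-}\lim_m S^mx\big)=p\cdot(r\cdot x). \tag{5}$$
Second, if $\theta:X\to X'$ is continuous with $\theta S=S'\theta$, then $\theta(p\cdot x)=p\cdot\theta(x)$. Third, if $(X,S)$ is minimal, then for all $x$ and $n_0$ the set $\{S^nx:n\ge n_0\}$ is dense, since its closure is a nonempty closed set that $S$ maps into itself.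

**Lemma 2.** Let $\lambda(p)=1+p$ for $p\in L$. Then $(L,\lambda)$ is a minimal system, and in it $p\cdot r=p+r$. A continuous map from $L$ to a Hausdorff space that is $\lambda$-invariant is constant. If $(Y,\sigma)$ is a system and $\pi:L\to Y$ is continuous with $\pi\lambda=\sigma\pi$, then $\pi(p+r)=p\cdot\pi(r)$ for $p\in\beta\mathbb N$ and $r\in L$.

*Proof.* $L=\rho_q(\beta\mathbb N)$ is compact. The map $\lambda$ is continuous, and injective because $-1$ undoes it in $\beta\mathbb Z$. Since $\beta\mathbb N+(1+L)=1+(\beta\mathbb N+L)\subseteq1+L$, the set $1+L$ is a left ideal contained in $L$, so $1+L=L$ and $\lambda$ is a homeomorphism of $L$. Let $C\subseteq L$ be nonempty and closed with $\lambda C\subseteq C$, and let $p\in C$. Then $\mathbb N+p\subseteq C$, and by continuity of $\rho_p$ also $\beta\mathbb N+p=\overline{\mathbb N+p}\subseteq C$. As $\beta\mathbb N+p$ is a left ideal inside $L$, it is $L$; so $C=L$.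

In $(L,\lambda)$, $p\cdot r=p\text{-}\lim_n(n+r)=p+r$ by continuity of $\rho_r$. If $\theta$ is continuous and $\theta\lambda=\theta$, each nonempty level set of $\theta$ is closed and $\lambda$-invariant, hence equal to $L$. The last claim is $\theta(p\cdot x)=p\cdot\theta(x)$ for $\theta=\pi$. $\square$

By Lemma 1, right translation by $z\in G$ is a homeomorphism of $L$, and it commutes with $\lambda$. The elements $n+q$ act as $\lambda^n$. So the question becomes one about automorphisms of a minimal system: we must show that an automorphism $\rho_z$ that is not a power of $\lambda$ fails to commute with some other $\rho_g$.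

## 4. Skew products and the lifting lemma

We need a supply of elements $g\in G$ whose right translation we understand. They come from group extensions.

**Definition.** Let $(Y,\sigma)$ be a system, $P$ a compact (Hausdorff) group and $\psi:Y\to P$ continuous. The *skew product* of $Y$ by the *cocycle* $\psi$ is the system
$$S(y,k)=(\sigma y,\psi(y)k)\qquad\text{on } Y\times P.$$
For $c\in P$ put $R_c(y,k)=(y,kc)$; these maps commute with $S$.

Example: $Y=P=\mathbb T$, $\sigma x=x+\alpha$, $\psi(x)=2x+\alpha$. Then $S(x,t)=(x+\alpha,t+2x+\alpha)$ and $S^n(0,0)=(n\alpha,n^2\alpha)$, since $n^2\alpha+2n\alpha+\alpha=(n+1)^2\alpha$. So $p\cdot(0,0)=(A_\alpha(p),B(p))$: this is the system behind Section 1.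

**Lemma 3 (lifting).** Let $(Y,\sigma)$ be a system, $\pi:L\to Y$ a continuous surjection with $\pi\lambda=\sigma\pi$, and $\psi:Y\to P$ a continuous map to a compact group such that the skew product $(Y\times P,S)$ is minimal. Then there is a continuous $\eta:L\to P$ with
$$\eta(1+p)=\psi(\pi(p))\,\eta(p)\qquad(p\in L), \tag{6}$$
and such that for every $c\in P$ there is $g\in G$ with
$$\pi(p+g)=\pi(p),\qquad\eta(p+g)=\eta(p)\,c\qquad(p\in L). \tag{7}$$

*Proof.* Take any $x\in Y\times P$ over $\pi(q)$ and put $x_0=q\cdot x$. It lies over $q\cdot\pi(q)=\pi(q+q)=\pi(q)$, and $q\cdot x_0=(q+q)\cdot x=x_0$. For $p\in L$ the point $p\cdot x_0$ lies over $p\cdot\pi(q)=\pi(p+q)=\pi(p)$, so we may write $p\cdot x_0=(\pi(p),\eta(p))$ with $\eta$ continuous. By (5), $(1+p)\cdot x_0=S(p\cdot x_0)$; the second coordinates give (6).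

The set $L\cdot x_0$ is nonempty and compact, and $S$ maps it into itself. By minimality $L\cdot x_0=Y\times P$. Given $c\in P$, choose $p'\in L$ with $p'\cdot x_0=R_cx_0$, and put $g=q+p'\in G$. Since $R_c$ commutes with $S$, we have $q\cdot R_cx_0=R_c(q\cdot x_0)=R_cx_0$. Therefore $g\cdot x_0=q\cdot(p'\cdot x_0)=q\cdot R_cx_0=R_cx_0$, and for $p\in L$,
$$(p+g)\cdot x_0=p\cdot R_cx_0=R_c(p\cdot x_0),$$
which is (7). $\square$

Here is the natural first way to use the lemma. Given $z\in G\setminus Z_q$, suppose we have a factor $\pi:L\to Y$ on which $\rho_z$ induces a homeomorphism $\tau$, that is, $\pi(p+z)=\tau\pi(p)$. Take a cocycle $f:Y\to\mathbb T$ with minimal skew product. We get $h:L\to\mathbb T$ with $h(1+p)-h(p)=f(\pi(p))$, and $g\in G$ with $h(p+g)=h(p)+c$, where $c\ne0$. To show $z+g\neq g+z$, compare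
$$h(p+z+g)=h(p+z)+c\qquad\text{with}\qquad h(p+g+z)=\ ?$$
The argument stops here. The function $p\mapsto h(p+z)$ is not a function of $(\pi(p),h(p))$ that we know. It satisfies the difference equation for the cocycle $f\circ\tau$, and the lemma applied to $f$ does not say how it changes when $p$ becomes $p+g$.

The repair is to put $f\circ\tau$ into the skew product as a second coordinate. If the skew product by $(f,f\circ\tau)$ on $Y\times\mathbb T^2$ is minimal, Lemma 3 lets us prescribe the changes $c$ and $d$ of $h(p)$ and (up to a constant) of $h(p+z)$ independently. Commutation of $z$ and $g$ will force $c=d$.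

Minimality of this double extension cannot always be had. If $\tau=\sigma^n$ with $n>0$, then $f\circ\sigma^n-f=u\circ\sigma-u$ with $u=\sum_{k<n}f\circ\sigma^k$, so the closed sets $\{(y,s,t):t-s-u(y)=\text{const}\}$ are invariant. This is as it must be, since $n+q$ is central. So the proof must use that $\tau$ is not a power of $\sigma$. Even then an explicit $f$ may fail: with $Y=\mathbb T$, $\sigma x=x+\alpha$, $\tau x=x+\frac12$ and $f(x)=2x+\alpha$, the map $\tau$ is not a power of $\sigma$, but $f\circ\tau=f$ and $\{s=t\}$ is a proper closed invariant set. The function $f$ will be chosen by a Baire category argument, and for that we need a usable criterion for minimality.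

**Lemma 4 (fibers of minimal sets).** Let $(Y,\sigma)$ be minimal, let $S$ be the skew product on $Y\times P$ by a continuous $\psi$, and suppose that $S$ is not minimal. Then there are a closed subgroup $M\ne P$ and a closed set $C\subseteq Y\times P$ with $SC\subseteq C$ such that for each $y\in Y$ the fiber $\{l:(y,l)\in C\}$ is a left coset $lM$.

*Proof.* By Zorn's lemma there is a minimal set $C$, that is, a set minimal among the nonempty closed sets that $S$ maps into themselves. Its projection to $Y$ is nonempty, closed and mapped into itself by $\sigma$, so it is $Y$. Each $R_kC$ is also a minimal set. Two minimal sets that meet are equal, because their intersection is closed and mapped into itself. Let $M=\{k\in P:R_kC=C\}$. This is a subgroup. It is closed: if $k$ is a limit of elements of $M$, then $R_kC\subseteq C$ as $C$ is closed, and equality follows since both are minimal sets.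

If $(y,l),(y,l')\in C$ and $k=l^{-1}l'$, then $(y,l')=R_k(y,l)\in C\cap R_kC$, so $R_kC=C$ and $k\in M$. Conversely $(y,l)\in C$ and $k\in M$ give $(y,lk)\in C$. So each fiber is a coset $lM$. If $M=P$, then $C=Y\times P$ and $S$ would be minimal. $\square$

**Lemma 5 (torus criterion).** Let $(Y,\sigma)$ be minimal and $f_1,f_2\in C(Y,\mathbb T)$. If the skew product by $(f_1,f_2)$ on $Y\times\mathbb T^2$ is not minimal, then there are $(a,b)\in\mathbb Z^2\setminus\{0\}$ and $u\in C(Y,\mathbb T)$ with $af_1+bf_2=u\circ\sigma-u$.

*Proof.* Take $M$ and $C$ from Lemma 4. The compact abelian group $\mathbb T^2/M$ is nontrivial, so it has a nontrivial character. Composed with $\mathbb T^2\to\mathbb T^2/M$, this is $\chi(s,t)=as+bt\in\mathbb T$ for some $(a,b)\ne0$, and $\chi$ vanishes on $M$. For $(y,l)\in C$ put $u(y)=\chi(l)$. This depends only on $y$, because the fiber is $l+M$. The graph of $u$ is the image of the compact set $C$ under $(y,l)\mapsto(y,\chi(l))$, so it is closed and $u$ is continuous. Since $(\sigma y,(f_1(y),f_2(y))+l)\in C$, we get $u(\sigma y)=af_1(y)+bf_2(y)+u(y)$. $\square$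

## 5. Theorem A: an element not commuting with a given $z\notin Z_q$

By Lemma 1, $Z_q$ is contained in the center of $G$. Suppose that $z$ is in the center and $z\notin Z_q$; we derive a contradiction. Let $\varphi=\rho_z|_L$, a homeomorphism of $L$ commuting with $\lambda$.

**Step 1: a metrizable factor on which $z$ differs from every integer.** Baire category needs a separable setting, and $L$ is not metrizable enough to work with directly; so we pass to a factor that keeps countably many pieces of information. For each $n\in\mathbb Z$ we have $z\ne n+q$ in $L$, so there is a continuous $g_n:L\to[0,1]$ with $g_n(z)\ne g_n(n+q)$. Let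
$$\pi:L\to[0,1]^{\mathbb Z^3},\qquad\pi(p)=\big(g_n(\lambda^i\varphi^jp)\big)_{(n,i,j)\in\mathbb Z^3},\qquad Y=\pi(L).$$
$Y$ is compact and metrizable; fix a metric $d$. The shifts of the coordinates $i$ and $j$ restrict to commuting homeomorphisms $\sigma$ and $\tau$ of $Y$ with $\pi\lambda=\sigma\pi$ and $\pi\varphi=\tau\pi$, because $\lambda L=L=\varphi L$. The system $(Y,\sigma)$ is minimal, since the preimage in $L$ of a closed set $C$ with $\sigma C\subseteq C$ is closed and mapped into itself by $\lambda$. We claim
$$\tau y\ne\sigma^ny\qquad(y\in Y,\ n\in\mathbb Z). \tag{8}$$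
The set where equality holds is closed, and $\sigma$ maps it into itself because $\sigma\tau=\tau\sigma$; so it is $\emptyset$ or $Y$. At $y=\pi(q)$ we have $\tau\pi(q)=\pi(q+z)=\pi(z)$ and $\sigma^n\pi(q)=\pi(n+q)$, and these differ in the coordinate $(n,0,0)$. So the set is empty.

Moreover $\sigma$ has no periodic points. If $\sigma^ky=y$ for some $k\ge1$, then by minimality $Y$ is the finite orbit of $y$, so $\tau y=\sigma^ny$ for some $n$, contradicting (8).

**Step 2: a function $f$ for which $f$ and $f\circ\tau$ are independent.** We show that there is $f\in C(Y,\mathbb T)$ such that for no $(a,b)\in\mathbb Z^2\setminus\{0\}$ is $af+b\,f\circ\tau$ of the form $u\circ\sigma-u$ with $u\in C(Y,\mathbb T)$.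

For $(a,b)\ne0$ let $E_{a,b}$ be the set of $r$ in the Banach space $C(Y,\mathbb R)$ for which $ar+b\,r\circ\tau\equiv u\circ\sigma-u\pmod1$ for some $u\in C(Y,\mathbb T)$. It suffices to show that each $E_{a,b}$ is meager, that is, contained in a countable union of nowhere dense sets. By the Baire category theorem there is then $r\notin\bigcup E_{a,b}$, and $f=r\bmod1$ is as wanted.

Fix $(a,b)$. The idea is that if $ar+b\,r\circ\tau$ is a difference $u\circ\sigma-u$, then its sums along an orbit are nearly $0$ mod $1$ whenever the orbit returns near its start; and this is easily destroyed by a small change of $r$ along a long orbit segment. Put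
$$S_nr(y)=\sum_{k=0}^{n-1}\big(a\,r(\sigma^ky)+b\,r(\tau\sigma^ky)\big),$$
$$E_j=\Big\{r:\ \|S_nr(y)\|\le\tfrac1{10}\ \text{ for all }n\ge1,\ y\in Y\text{ with }d(\sigma^ny,y)<\tfrac1j\Big\}.$$
Each condition is closed in $r$, so $E_j$ is closed. If $r\in E_{a,b}$ with function $u$, then $S_nr(y)\equiv u(\sigma^ny)-u(y)$ by telescoping, and uniform continuity of $u$ gives $r\in E_j$ for some $j$. So $E_{a,b}\subseteq\bigcup_jE_j$, and it remains to show that $E_j$ has empty interior.

Suppose $E_j$ contains the open ball of radius $\varepsilon>0$ about $r_0$. First let $a\ne0$. Take any $y\in Y$. Since $\{\sigma^ny:n\ge n_0\}$ is dense for every $n_0$, there is $n>1/(2|a|\varepsilon)$ with $d(\sigma^ny,y)<1/j$. The points $\sigma^ky$ $(0\le k<n)$ are distinct, because $\sigma$ has no periodic points. None of them equals a point $\tau\sigma^ly$ $(0\le l<n)$: otherwise $\tau(\sigma^ly)=\sigma^{k-l}(\sigma^ly)$, contradicting (8). So there is $s\in C(Y,\mathbb R)$ with $0\le s\le c:=\frac1{2|a|n}<\varepsilon$ and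
$$s(\sigma^ky)=c,\qquad s(\tau\sigma^ky)=0\qquad(0\le k<n).$$
Then $S_ns(y)=acn=\pm\frac12$. But $r_0$ and $r_0+s$ are both in $E_j$ and $S_n$ is linear, so $\|S_ns(y)\|\le\frac1{10}+\frac1{10}=\frac15$, a contradiction.

If $a=0$, then $b\ne0$. The points $\tau\sigma^ky$ $(0\le k<n)$ are distinct since $\tau$ is injective. Choose $n>1/(2|b|\varepsilon)$ with $d(\sigma^ny,y)<1/j$, and $s$ with $0\le s\le c:=\frac1{2|b|n}$ and $s(\tau\sigma^ky)=c$ for $0\le k<n$. Again $S_ns(y)=bcn=\pm\frac12$, the same contradiction. So each $E_j$ is closed with empty interior, and $E_{a,b}$ is meager.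

**Step 3: commutation with $z$ forces a diagonal rotation.** Let $f$ be as in Step 2. By Lemma 5 the skew product by $\psi=(f,f\circ\tau)$ on $Y\times\mathbb T^2$ is minimal. Lemma 3 gives $\eta=(h,h')$ with
$$h(1+p)-h(p)=f(\pi(p)),\qquad h'(1+p)-h'(p)=f(\tau\pi(p))=f(\pi(p+z)).$$
The first identity at the point $p+z$ reads $h(1+p+z)-h(p+z)=f(\pi(p+z))$. So $p\mapsto h'(p)-h(p+z)$ is continuous and $\lambda$-invariant on $L$, and by Lemma 2 it is a constant $e$:
$$h'(p)=h(p+z)+e\qquad(p\in L).$$
Choose $(c,d)\in\mathbb T^2$ with $c\ne d$, and let $g\in G$ be given by (7), so $h(p+g)=h(p)+c$ and $h'(p+g)=h'(p)+d$ for all $p\in L$. As $z$ is central, $g+z=z+g$, and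
$$h'(p)+d=h'(p+g)=h(p+g+z)+e=h(p+z+g)+e=h(p+z)+c+e=h'(p)+c .$$
So $c=d$, a contradiction. This proves Theorem A. $\blacksquare$

Centrality of $z$ was used only in the equality $g+z=z+g$. So for each $z\in G\setminus Z_q$, including the commutator $w$ of Section 1, the element $g$ of Step 3 does not commute with $z$.

## 6. Theorem B: cocycles in $SU(2)$ over a countable subgroup

For Theorem B the torus must be replaced by a group that contains free groups. We need one coordinate for each coset of $Z_q$ in $H$, in place of the two coordinates $f$ and $f\circ\tau$, and many functions $f$ at once. The last requirement comes from the rank $2^{\mathfrak c}$.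

Let $K=SU(2)$, seen as the group of unit quaternions $S^3\subseteq\mathbb R^4$, with the angular metric $d_K$. Left and right multiplications are isometries. A ball $\{k:d_K(k,1)<\varepsilon\}$ is determined by a condition on the real part of $k$, which is invariant under conjugation and inversion; so the ball is conjugation invariant and symmetric. Each of its points is joined to $1$ inside the ball by an arc of a great circle. $K$ is compact and connected. It contains a free group of rank $2$: see Wagon, *The Banach–Tarski Paradox*, for $SO(3)$, and lift the generators to $SU(2)$. If $x,y$ are free generators, then the $y^nxy^{-n}$ $(n\ge0)$ are free generators of a group of countably infinite rank.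

We first need the minimality criterion for general $P$.

**Lemma 6.** Let $(Y,\sigma)$ be minimal, $P$ a compact group and $\psi:Y\to P$ continuous. If the skew product by $\psi$ is not minimal, there are a nontrivial finite-dimensional irreducible unitary representation $\rho$ of $P$ on a space $V$ and a continuous map $w$ from $Y$ to the unit sphere of $V$ with $w(\sigma y)=\rho(\psi(y))w(y)$ for all $y$.

*Proof.* Take $M\ne P$ and $C$ from Lemma 4. The group $P$ acts on $C(P/M)$ by $(k\phi)(x)=\phi(k^{-1}x)$. By Peter–Weyl the finite-dimensional irreducible invariant subspaces span a dense subspace. If $P$ acted trivially on all of them, all continuous functions on $P/M$ would be constant; but $P/M$ has more than one point. So there is such a subspace $V$ with nontrivial action $\rho$; equip it with an invariant inner product. The functional $\phi\mapsto\phi(M)$, evaluation at the point $M\in P/M$, is $M$-invariant on $V$. It is not zero: otherwise $\phi(kM)=(k^{-1}\phi)(M)=0$ for all $\phi\in V$ and $k\in P$. So it is the inner product with a nonzero vector $v\in V$, and $v$ is $M$-fixed because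 the functional is $M$-invariant. Scale so that $|v|=1$.

For $(y,l)\in C$ put $w(y)=\rho(l)v$. This depends only on the coset $lM$, hence only on $y$. Its graph is the compact image of $C$ under $(y,l)\mapsto(y,\rho(l)v)$, so $w$ is continuous. As $(\sigma y,\psi(y)l)\in C$, $w(\sigma y)=\rho(\psi(y))w(y)$. $\square$

From here on we write $xy$ for $x+y$ when $x,y\in G$; the identity is $q$. Expressions $p+x$ with $p\in L$ and $x\in G$ keep their meaning, so $p+xy=(p+x)+y$. Let $H$ be as in Theorem B, let $I=H/Z_q$, a countable set, and choose representatives $z_i\in H$ $(i\in I)$ with $z_0=q$ for the trivial coset $0$.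

**Step 1: a metrizable factor on which $H$ acts freely.** For $h\ne h'$ in $H$ choose a continuous $g_{h,h'}:L\to[0,1]$ with $g_{h,h'}(h)\neq g_{h,h'}(h')$. Let $\Phi(p)=\big(g_{h,h'}(p+h'')\big)$, indexed by $h\ne h'$ and $h''$ in $H$, and let $Y=\Phi(L)$. (If $Z_q\subseteq H$, then $H$ is infinite, so the index set is not empty.) $Y$ is compact and metrizable; let $d$ be a metric. For $h\in H$ the $(h_1,h_2,h'')$-coordinate of $\Phi(p+h)$ is the $(h_1,h_2,hh'')$-coordinate of $\Phi(p)$. So a permutation of the coordinates restricts to a homeomorphism $\tau_h$ of $Y$ with $\tau_h\Phi(p)=\Phi(p+h)$. Note that $\tau_h\tau_{h'}=\tau_{h'h}$. Let $\sigma=\tau_{1+q}$. By Lemma 1, $\Phi\lambda=\sigma\Phi$ and $\sigma^n=\tau_{n+q}$. As before, $(Y,\sigma)$ is minimal, and all $\tau_h$ commute with $\sigma$ because $Z_q$ is central.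

If $h\ne h'$ in $H$, then $\tau_hy\ne\tau_{h'}y$ for all $y\in Y$. Indeed the equality set is closed and $\sigma$-invariant, so it is $\emptyset$ or $Y$, and it does not contain $\Phi(q)$, since $\tau_h\Phi(q)=\Phi(h)$ and $\Phi(h')$ differ in the coordinate $(h,h',q)$. Write $\tau_i=\tau_{z_i}$; so $\tau_0$ is the identity. Since $\sigma^n\tau_{i'}=\tau_{z_{i'}(n+q)}$ and $z_i\ne z_{i'}(n+q)$ when $i\ne i'$,
$$\tau_iy\ne\sigma^n\tau_{i'}y\quad(i\ne i',\ n\in\mathbb Z),\qquad\sigma^ny\ne y\quad(n\ne0). \tag{9}$$

**Step 2: generic tuples of functions are independent.** This is the analogue of Step 2 for Theorem A. Give $C(Y,K)$ the uniform metric, and $C(Y,K)^m$ the maximum metric. For $m\ge1$, a finite nonempty $D\subseteq I$ and a nontrivial irreducible unitary representation $\rho$ of $K^{D\times m}$ on $V$, let $B_\rho$ be the set of $(f_1,\dots,f_m)\in C(Y,K)^m$ for which there is a continuous map $w$ from $Y$ to the unit sphere of $V$ with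
$$w(\sigma y)=\rho(\psi(y))w(y),\qquad\text{where }\psi(y)=\big(f_l(\tau_iy)\big)_{i\in D,\ 1\le l\le m}.$$
We claim that $B_\rho$ is meager.

Since $\rho$ is irreducible and nontrivial, $\int\rho\,d\mathrm{Haar}$, the projection onto the fixed vectors, is $0$. Partition $K^{D\times m}$ into finitely many Borel sets on which $\rho$ varies by little, and approximate their Haar measures by fractions with a common denominator $N$. This gives $k_1,\dots,k_N\in K^{D\times m}$, with repetitions allowed, such that
$$\Big\|\frac1N\sum_{a=1}^N\rho(k_a)\Big\|\le\frac12 .$$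
Put $\psi^{(n)}(y)=\psi(\sigma^{n-1}y)\cdots\psi(\sigma y)\psi(y)$. Let $B_j$ be the set of $(f_l)$ such that for all $y\in Y$ and all positive integers $n_1<\dots<n_N$ with $d(\sigma^{n_a}y,y)<1/j$ for all $a$, there is a unit vector $w\in V$ with
$$\big|\rho(\psi^{(n_a)}(y))w-w\big|\le\tfrac14\qquad(a=1,\dots,N).$$

$B_j$ is closed: if tuples in $B_j$ converge uniformly, then for fixed $y$ and $n_1,\dots,n_N$ the elements $\psi^{(n_a)}(y)$ converge, and a limit point of the corresponding unit vectors works for the limit. Also $B_\rho\subseteq\bigcup_jB_j$: if $w(\cdot)$ is as in the definition of $B_\rho$, then $w(\sigma^ny)=\rho(\psi^{(n)}(y))w(y)$, and by uniform continuity the vector $w(y)$ serves once $j$ is large.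

It remains to show that $B_j$ has empty interior. Suppose $B_j$ contains the open $\varepsilon$-ball about $(f_l)$. Let $U=\{k\in K:d_K(k,1)<\varepsilon\}$. The sets $U^t$ are open and increase with $t$, and $\bigcup_tU^t$ is an open subgroup of the connected group $K$, hence equal to $K$. By compactness $U^t=K$ for some $t$. Take any $y\in Y$. By density of forward orbits choose $0=n_0<n_1<\dots<n_N$ with $n_a-n_{a-1}\ge t$ and $d(\sigma^{n_a}y,y)<1/j$ for $a\ge1$. By (9), and because the $\tau_i$ commute with $\sigma$, the points $\tau_i\sigma^sy$ $(i\in D,\ 0\le s<n_N)$ are pairwise distinct.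

Fix $i\in D$, $l\le m$ and $a\ge1$, and consider the products
$$\prod_{s=n_a-1}^{n_{a-1}}v_s\,f_l(\tau_i\sigma^sy)\qquad(v_s\in U;\ \text{factors in decreasing order of }s).$$
Since $xU=Ux$ for all $x\in K$, these products fill $U^{n_a-n_{a-1}}\prod_sf_l(\tau_i\sigma^sy)=K$. So we can choose values $v_l(\tau_i\sigma^sy)\in U$ such that the $a$-th block product equals the $(i,l)$-coordinate of $k_ak_{a-1}^{-1}$, with $k_0=1$, for all $a,i,l$. For each $l$, extend these finitely many values to a continuous $v_l:Y\to U$: take continuous functions $Y\to[0,1]$ with disjoint supports, one for each point $\tau_i\sigma^sy$, with value $1$ there; compose each with a path in $U$ from $1$ to the prescribed value; and put $v_l=1$ elsewhere.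

Let $f'_l=v_lf_l$. By invariance of $d_K$ and compactness of $Y$, $(f'_l)$ is within less than $\varepsilon$ of $(f_l)$, so it lies in $B_j$. For the corresponding $\psi'$, the product $\psi'^{(n_a)}(y)$ is the $a$-th block times the $(a-1)$-st block, and so on down to the first:
$$\psi'^{(n_a)}(y)=(k_ak_{a-1}^{-1})(k_{a-1}k_{a-2}^{-1})\cdots(k_1k_0^{-1})=k_a .$$
So there is a unit vector $w$ with $|\rho(k_a)w-w|\le\frac14$ for all $a$. Averaging, $\big|\frac1N\sum_a\rho(k_a)w-w\big|\le\frac14$. But the left side is at least $1-\frac12$, a contradiction. So $B_j$ is closed with empty interior, and $B_\rho$ is meager.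

**Step 3: continuum many independent functions and a minimal skew product.** The set $B_\rho$ depends on $\rho$ only up to equivalence. There are countably many finite $D\subseteq I$, and $K^{D\times m}$, a compact metrizable group, has countably many irreducible representations up to equivalence, since matrix coefficients of inequivalent ones are orthogonal in a separable $L^2$. So for each $m$ the union $B^{(m)}$ of all $B_\rho$ is meager in $C(Y,K)^m$. The space $C(Y,K)$ is Polish, as $Y$ is compact metrizable and $K$ is a compact metric space. It has no isolated points: $kf$ is close to $f$ for $k\in K$ close to $1$.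

We use Mycielski's theorem (Kechris, *Classical Descriptive Set Theory*, Thm. 19.1): in a nonempty Polish space $X$ without isolated points, given meager sets $B^{(m)}\subseteq X^m$ $(m\ge1)$, there is a Cantor set $J\subseteq X$ such that no $m$-tuple of distinct elements of $J$ lies in $B^{(m)}$, for any $m$. We apply it to $X=C(Y,K)$ and get $J\subseteq C(Y,K)$ with $|J|=\mathfrak c$.

Let $P=K^{I\times J}$, a compact group, and $\psi:Y\to P$, $\psi(y)_{i,f}=f(\tau_iy)$. We claim that the skew product on $Y\times P$ is minimal. If not, take $\rho:P\to U(V)$ and $w$ from Lemma 6. The neighborhood $O=\{u:\|u-1\|<1\}$ of $1$ in $U(V)$ contains no nontrivial subgroup: if $e^{i\vartheta}\neq1$ with $|\vartheta|\le\pi$ is an eigenvalue of $u$ and $k\ge1$ is least with $k|\vartheta|\ge\pi/3$, then $k|\vartheta|\in[\pi/3,\pi]$ and so $\|u^k-1\|\ge1$. Now $\rho^{-1}(O)$ contains a basic neighborhood of $1$ in the product $P$, which restricts only finitely many coordinates. We may take these to lie in $D\times J_0$ with $D\subseteq I$ and $J_0\subseteq J$ finite and nonempty. The subgroup of $P$ where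 all coordinates in $D\times J_0$ are $1$ is mapped by $\rho$ to a subgroup inside $O$, hence trivially. So $\rho$ factors through a nontrivial irreducible representation of $K^{D\times J_0}$. With $m=|J_0|$, the map $w$ shows that the tuple listing the $m$ distinct elements of $J_0$ lies in $B^{(m)}$, a contradiction.

**Step 4: elements of $G$ whose $H$-conjugates are all controlled.** In $H*_{Z_q}(Z_q\times F)$ one has to control all conjugates $z_i^{-1}az_i$ of a free generator $a$. The $i$-th coordinate of the skew product is there for the $i$-th conjugate. Apply Lemma 3 with $\pi=\Phi$ and write $\eta=(h_{i,f})_{i\in I,f\in J}$. By (6),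
$$h_{i,f}(1+p)=f(\tau_i\Phi(p))\,h_{i,f}(p),$$
$$h_{0,f}(1+p+z_i)=f(\Phi(p+z_i))\,h_{0,f}(p+z_i)=f(\tau_i\Phi(p))\,h_{0,f}(p+z_i).$$
So $p\mapsto h_{i,f}(p)^{-1}h_{0,f}(p+z_i)$ is continuous and $\lambda$-invariant. By Lemma 2 it is a constant $b_{i,f}\in K$:
$$h_{0,f}(p+z_i)=h_{i,f}(p)\,b_{i,f}\qquad(p\in L). \tag{10}$$
Let $c=(c_{i,f})\in P$ be arbitrary, and let $g\in G$ be given by (7) for the element $\big(b_{i,f}c_{i,f}b_{i,f}^{-1}\big)\in P$. Using (10), then (7), then (10) again,
$$h_{0,f}(p+z_i^{-1}gz_i)=h_{i,f}(p+z_i^{-1}g)\,b_{i,f}=h_{i,f}(p+z_i^{-1})\,b_{i,f}c_{i,f}=h_{0,f}(p)\,c_{i,f}, \tag{11}$$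
$$\Phi(p+z_i^{-1}gz_i)=\tau_i\Phi(p+z_i^{-1}g)=\tau_i\Phi(p+z_i^{-1})=\Phi(p). \tag{12}$$
So one $g$ can be chosen with arbitrary prescribed values $c_{i,f}$ for all its conjugates $z_i^{-1}gz_i$ and all $f\in J$.

**Step 5: $2^{\mathfrak c}$ generators from $\mathfrak c$ coordinates.** We have only $\mathfrak c$ functions $f$, and must distinguish $2^{\mathfrak c}$ elements; it is enough that any finitely many of them are distinguished by a single $f$. Write $\omega=\{0,1,2,\dots\}$. There are a set $A$ with $|A|=2^{\mathfrak c}$ and functions $\alpha_a:J\to\omega$ $(a\in A)$ such that for distinct $a_1,\dots,a_m\in A$ some $f\in J$ has $\alpha_{a_1}(f),\dots,\alpha_{a_m}(f)$ distinct. Indeed let $A=\mathcal P(\mathbb R)$, and identify $J$ by a bijection with the set, of size $\mathfrak c$, of pairs $(E,\nu)$ with $E\subseteq\mathbb R$ finite and $\nu:\mathcal P(E)\to\omega$ injective. Put $\alpha_a(E,\nu)=\nu(a\cap E)$. Given distinct $a_1,\dots,a_m$, choose a finite $E$ containing a point of each symmetric difference $a_k\triangle a_l$ $(k\ne l)$. Then the sets $a_k\cap E$ are distinct, and $(E,\nu)$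 works for every $\nu$.

Let $(x_{i,n})_{i\in I,n\in\omega}$ freely generate a free subgroup of $K$. For $a\in A$ let $g_a\in G$ be the element of Step 4 for $c_{i,f}=x_{i,\alpha_a(f)}$, and put $g_{a,i}=z_i^{-1}g_az_i$. By (11) and (12), for all $p\in L$, $i\in I$ and $f\in J$,
$$h_{0,f}(p+g_{a,i})=h_{0,f}(p)\,x_{i,\alpha_a(f)},\qquad\Phi(p+g_{a,i})=\Phi(p). \tag{13}$$
Replacing $p$ by $p+g_{a,i}^{-1}$ gives the corresponding formulas for $g_{a,i}^{-1}$, with $x_{i,\alpha_a(f)}^{-1}$.

*The elements $g_{a,i}$, $(a,i)\in A\times I$, freely generate a free group $E'$.* Let $v=g_{a_1,i_1}^{\epsilon_1}\cdots g_{a_m,i_m}^{\epsilon_m}$ with $\epsilon_k=\pm1$ be a nonempty reduced word. By (13),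
$$h_{0,f}(p+v)=h_{0,f}(p)\prod_{k=1}^m x_{i_k,\alpha_{a_k}(f)}^{\epsilon_k}.$$
Choose $f$ such that $a\mapsto\alpha_a(f)$ is injective on $\{a_1,\dots,a_m\}$. Then $(a,i)\mapsto(i,\alpha_a(f))$ is injective on the pairs that occur, so the product is a nonempty reduced word in the $x_{i,n}$ and is not $1$. As $p+q=p$, it follows that $v\ne q$.

*We have $E'\cap H=\{q\}$.* By (13), $\Phi(p+e)=\Phi(p)$ for $e\in E'$. For $h\in H\setminus\{q\}$, Step 1 gives $\Phi(p+h)=\tau_h\Phi(p)\ne\tau_q\Phi(p)=\Phi(p)$.

**Step 6: the amalgamated product embeds.** Let $F_A$ be the abstract free group on $A$ and $Q=H*_{Z_q}(Z_q\times F_A)$. As $Z_q$ is central in $G$, the inclusion $H\to G$ and the homomorphism $Z_q\times F_A\to G$ that is the inclusion on $Z_q$ and sends $a\mapsto g_a$ induce a homomorphism $\iota:Q\to G$. We show that $\iota$ is injective.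

Let $\mathcal E\le Q$ be the subgroup generated by all $h^{-1}ah$ $(h\in H,\ a\in A)$. It is normalized by $H$, and it contains $F_A$. Since $H$ and $F_A$ generate $Q$, the subgroup $\mathcal E$ is normal and $Q=\mathcal EH$. As $Z_q$ is central in $Q$, the element $h^{-1}ah$ depends only on $a$ and on the coset of $h$ in $H/Z_q$. So $\mathcal E$ is generated by the elements $z_i^{-1}az_i$ $(a\in A,\ i\in I)$. The map $\iota$ sends these to the elements $g_{a,i}$, which are distinct and freely generate $E'$. An element of $\mathcal E$ that is not $1$ is given by a nonempty reduced word in the $z_i^{-1}az_i$, and its image is the corresponding reduced word in the $g_{a,i}$, which is not $q$. So $\iota|_{\mathcal E}$ is injective.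

Now let $\iota(\xi h)=q$ with $\xi\in\mathcal E$ and $h\in H$. Then $\iota(\xi)=h^{-1}\in E'\cap H=\{q\}$. So $h=q$, and then $\xi=1$. Hence $\iota$ is injective. With $F=\iota(F_A)$, a free group of rank $2^{\mathfrak c}$, the subgroup generated by $H\cup F$ is $\iota(Q)$, and it is canonically $H*_{Z_q}(Z_q\times F)$. This proves Theorem B. $\blacksquare$

## 7. Normal subgroups of $G$ and the proof of Corollary C

Let $H$ and $F$ be as in Theorem B, and identify $Q$ with the subgroup $\langle H\cup F\rangle$ of $G$. A homomorphism defined on $Q$ that kills $Z_q$ is the same as a pair of homomorphisms defined on $H/Z_q$ and on $F$. So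
$$Q/Z_q\cong(H/Z_q)*F, \tag{14}$$
and this is a subgroup of $G/Z_q$.

**Part 1.** Let $H$ be the subgroup generated by $C\cup Z_q$, which is countable, and let $g\in F$, $g\ne q$. In a free product no nontrivial element of one factor commutes with a nontrivial element of the other. An element of $C\setminus Z_q$ has nontrivial image in $H/Z_q$, so by (14) it does not commute with $g$.

**Part 2.** Let $z\in G\setminus Z_q$, take $H=\langle z,Z_q\rangle$ and $g\in F$, $g\ne q$. In $(H/Z_q)*F\subseteq G/Z_q$ the images of $z$ and $g$ do not commute. So $zZ_q$ is not central in $G/Z_q$.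

**Part 3.** Let $N$ be a normal subgroup of $G$ and $z\in N\setminus Z_q$. Take $H=\langle z,Z_q\rangle$, let $A$ be a free basis of $F$, and let $\bar z\ne1$ be the image of $z$, so that $H/Z_q=\langle\bar z\rangle$. In $(H/Z_q)*F$ the subgroups $\langle a\bar za^{-1}\rangle$ $(a\in A)$ generate their free product. Indeed, consider
$$a_1\bar z^{n_1}a_1^{-1}\,a_2\bar z^{n_2}a_2^{-1}\cdots a_k\bar z^{n_k}a_k^{-1}$$
with $k\ge1$, all $\bar z^{n_l}\ne1$ and $a_l\ne a_{l+1}$. Each $a_l^{-1}a_{l+1}$ is a nontrivial element of $F$, so this is a normal form in the free product and is not $1$.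

Partition $A$ into $2^{\mathfrak c}$ pairs $\{a,a'\}$. The element $(a\bar za^{-1})(a'\bar za'^{-1})$ has infinite order, since its $n$-th power is a normal form of length $2n$ in $\langle a\bar za^{-1}\rangle*\langle a'\bar za'^{-1}\rangle$. Elements for different pairs lie in different blocks of the free product. Elements of infinite order, one from each of several free factors, are free generators. So these $2^{\mathfrak c}$ elements freely generate a free group. Their lifts $(aza^{-1})(a'za'^{-1})$ lie in $N$, because $N$ is normal. Since their images in $G/Z_q$ are free generators, the lifts are free generators too. So $N$ contains a free group of rank $2^{\mathfrak c}$.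

A group containing a nonabelian free subgroup is neither solvable nor amenable as a discrete group. So every solvable, and every discretely amenable, normal subgroup of $G$ is contained in $Z_q$. Finally, $Z_q\cong\mathbb Z$ is itself a normal subgroup that is both solvable and amenable. $\blacksquare$
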